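\title{Ramification of torsion packets on curves of genus at least two}

\begin{abstract}
Two points of a curve lie in the same torsion packet if their difference is a torsion point of the Jacobian. Let $C$ be a smooth complete curve of genus at least $2$ over a number field $K$, and let $\mathfrak P$ be a prime of $K$ that is unramified over $\mathbb Q$, does not divide $6$, and is a prime of good reduction for $C$. We prove that every Galois-stable torsion packet on $C$ generates an extension of $K$ that is unramified above $\mathfrak P$. The proof shows that a tamely ramified point would produce, on the reduction of $C$, functions with a single pole of order $2$ and of order $3$ at the same point, which is impossible in genus at least $2$. Examples show that none of the three conditions on $\mathfrak P$ can be dropped.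
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be a number field with algebraic closure $\overline K$ and absolute Galois group $G_K=\operatorname{Gal}(\overline K/K)$. Let $C$ be a smooth complete curve over $K$ of genus $g$, with Jacobian $J$. Curves are geometrically connected throughout. For $P,Q\in C(\overline K)$ write $P\sim Q$ if some positive integral multiple of the divisor $P-Q$ is principal. This is an equivalence relation, and its classes are called \emph{torsion packets}. The packet of $P$ is the set of points $Q$ whose image $[Q-P]$ under the Albanese map $C\to J$ based at $P$ is a torsion point of $J$. By a theorem of Raynaud, torsion packets are finite when $g\ge2$. For a finite set $T\subset C(\overline K)$ let $K(T)$ be the extension of $K$ generated by the coordinates of the points of $T$. We ask at which primes $K(T)/K$ ramifies when $T$ is a torsion packet stable under $G_K$.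

Consider the following conditions on a prime $\mathfrak P$ of $K$, of residue characteristic $p$:
\begin{itemize}
\item[(i)] $K/\mathbb Q$ is unramified at $\mathfrak P$;
\item[(ii)] $C$ has good reduction at $\mathfrak P$, that is, $C$ is the generic fiber of a smooth proper scheme over the local ring of $\mathfrak P$;
\item[(iii)] $\mathfrak P$ does not divide $6$, that is, $p\ge5$.
\end{itemize}

\begin{theorem}\label{thm:main}
Let $K$ be a number field, $C$ a smooth complete curve over $K$ of genus $g\ge2$, and $\mathfrak P$ a prime of $K$ satisfying \textup{(i)--(iii)}. Let $T\subset C(\overline K)$ be a torsion packet that is stable under $G_K$. Then $K(T)/K$ is unramified above $\mathfrak P$.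
\end{theorem}

This statement is Conjecture~4 of \cite{packets}. As quoted there, the conclusion holds if, in addition to (i)--(iii), the curve has ordinary reduction at $\mathfrak P$ (the Hasse--Witt matrix is invertible), or superspecial reduction at $\mathfrak P$ (the Hasse--Witt matrix is zero), or $p$ is sufficiently large compared with $2g$. The proof below does not use these cases.

\subsection*{What the simplest cases give}
Stability under $G_K$ is needed for a trivial reason: every point lies in some packet, and a point of a curve $y^2=f(x)$ with $x=\sqrt p$ is ramified above $\mathfrak P$ when (i) holds. The packet of a rational point $P_0\in C(K)$ is stable, because $G_K$ preserves the relation $\sim$. For such a packet $T$ and $g\ge1$, the map $Q\mapsto[Q-P_0]$ is a $G_K$-equivariant injection of $T$ into the torsion of $J$, so the question concerns the ramification of those torsion points of $J$ that lie on $C$.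

Torsion of order $n$ prime to $p$ is harmless: by (ii), $J[n]$ extends to a finite \'etale group scheme over the local ring of $\mathfrak P$, so inertia acts trivially on it. For example, if $C$ is given by $y^2=f(x)$ with $f$ monic of degree $2g+1$, integral at $\mathfrak P$ and separable modulo $\mathfrak P$, then the points $(\alpha,0)$ lie in the packet of the point at infinity, since $\operatorname{div}(x-\alpha)=2(\alpha,0)-2\infty$, and the roots $\alpha$ of $f$ are unramified above $\mathfrak P$ by Hensel's lemma.

Torsion of order $p$ behaves in the opposite way. The Weil pairing on $J[p]$ is $G_K$-equivariant and onto $\mu_p$, so $K(J[p])$ contains the $p$-th roots of unity, and it is ramified above $\mathfrak P$ when (i) holds and $p\ge3$. In genus $1$ the packet of the origin contains all of $J[p]$, and the analogue of Theorem~\ref{thm:main} is false. The theorem says that in genus $g\ge2$ the curve avoids the ramified torsion points, although $J$ always has some. A proof must therefore distinguish genus $1$ from higher genus, and the way it does so is the key to the argument.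

\subsection*{The idea of the proof}
Suppose that inertia moves a point $P\in T$. The conjugates of $P$ under inertia all reduce to one point $\bar P$ of the reduced curve $\bar X$, and their differences generate a finite $p$-group $\Gamma$ of torsion points of $J$. Three facts are played against each other.
\begin{enumerate}
\item A principal divisor supported on points that reduce to $\bar P$ produces a function on $\bar X$ whose only pole is at $\bar P$, and the order of the pole can be computed from the local coordinates of the points (Lemma~\ref{lem:key}).
\item By Raynaud's theorem on finite flat group schemes \cite{raynaud}, the characters of tame inertia that occur in $\Gamma$ are powers of a fundamental character with exponents whose base-$p$ digits are $0$ or $1$. Each character that does \emph{not} occur in $\Gamma$ gives a linear relation among the conjugates of $P$, that is, a principal divisor as in the first fact.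
\item The local coordinate $a$ of $P$ has a leading character $\chi_0$, which must occur in $\Gamma$. The leading characters of $a^2$ and $a^3$ are $\chi_0^2$ and $\chi_0^3$. Their digits are $0,2$ and $0,3$, so they do not occur in $\Gamma$.
\end{enumerate}
The relations attached to $\chi_0^2$ and $\chi_0^3$ give functions on $\bar X$ with a single pole at $\bar P$, of order $2$ and of order $3$. On a curve of genus $1$ these are the Weierstrass coordinates $x$ and $y$; on a curve of genus at least $2$ they cannot both exist. This disposes of tame inertia, and a short argument with the formal group of $J$ then disposes of wild inertia.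

Section~\ref{sec:local} reduces the theorem to a local statement, and Section~\ref{sec:poles} proves the first fact. Section~\ref{sec:model} carries out the argument by hand in a model case with $p=5$. Sections~\ref{sec:chars}--\ref{sec:wild} contain the general proof. Section~\ref{sec:compl} shows that reduction is injective on $T$ and that each of (i), (ii), (iii) is needed.

\section{The local statement}\label{sec:local}

Let $k$ be an algebraically closed field of characteristic $p$ and $W=W(k)$ its ring of Witt vectors. We use the following standard properties: $W$ is a complete discrete valuation ring with uniformizer $p$ and residue field $k$; for $m$ prime to $p$, reduction is a bijection $\mu_m(W)\to\mu_m(k)$ on $m$-th roots of unity; and $W$ has an automorphism $\phi$, the Frobenius, which lifts $x\mapsto x^p$, has fixed ring $\mathbb Z_p$, and satisfies $\phi(\omega)=\omega^p$ for $\omega\in\mu_m(W)$. Put $E=\operatorname{Frac}W$ and $I=\operatorname{Gal}(\overline E/E)$.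

\begin{theorem}\label{thm:local}
Let $p\ge5$, and let $k$, $W$, $E$, $I$ be as above. Let $\mathcal X$ be a smooth proper curve over $W$ with geometrically connected fibers of genus $g\ge2$, generic fiber $X$ and special fiber $\bar X$. Let $P\in X(\overline E)$ be such that for every $\sigma\in I$ some positive multiple of $\sigma P-P$ is principal. Then $P\in X(E)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:local}]
Fix a prime of $\overline K$ above $\mathfrak P$. It determines an embedding of $\overline K$ into an algebraic closure of the completion $K_{\mathfrak P}$. By (i), the completion of the maximal unramified extension of $K_{\mathfrak P}$ is $E=\operatorname{Frac}W(\overline{\mathbb F}_p)$, and by Krasner's lemma restriction identifies $I=\operatorname{Gal}(\overline E/E)$ with the inertia group in $G_K$ of the chosen prime. By (ii), $C_E$ is the generic fiber of a curve $\mathcal X$ as in Theorem~\ref{thm:local}, and $p\ge5$ by (iii). If $P\in T$ and $\sigma\in I$, then $\sigma P\in T$ because $T$ is stable, so a positive multiple of $\sigma P-P$ is principal. Theorem~\ref{thm:local}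 shows that $I$ fixes $P$. Thus the inertia group of every prime above $\mathfrak P$ acts trivially on $T$, hence on $K(T)$, which means that $K(T)/K$ is unramified above $\mathfrak P$.
\end{proof}

From now until the end of Section~\ref{sec:wild} we work in the situation of Theorem~\ref{thm:local}, with the following notation.

Let $T_P$ be the orbit of $P$ under $I$, a finite set. Let $L$ be the fixed field of the kernel of the action of $I$ on $T_P$. Then $L/E$ is a finite Galois extension, $T_P\subset X(L)$, and $G=\operatorname{Gal}(L/E)$ acts \emph{faithfully} on $T_P$. The goal is to show that $G=1$. Let $R$ be the ring of integers of $L$, with uniformizer $\varpi$, maximal ideal $\mathfrak m$ and normalized valuation $v$, where $v(0)=\infty$. Since $\mathcal X$ is proper, $X(L)=\mathcal X(R)$, and there is a reduction map $X(L)\to\bar X(k)$. The residue field of $R$ is $k$ and $G$ acts trivially on it, so $\gamma P$ and $P$ have the same reduction for $\gamma\in G$. All points of $T_P$ therefore reduce to one point $\bar P\in\bar X(k)$.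

Let $J$ now denote the Jacobian of $\mathcal X$, an abelian scheme over $W$. Its points over $\overline E$ and over $k$ are the divisor classes of degree $0$ on $X_{\overline E}$ and on $\bar X$, and the reduction map $J(L)=J(R)\to J(k)$ sends the class of $\sum n_iP_i$, with $P_i\in X(L)$, to the class of $\sum n_i\bar P_i$. Let
\[
\Gamma\subset J(L)
\]
be the subgroup generated by the classes $[P'-P'']$ with $P',P''\in T_P$.

\begin{lemma}\label{lem:gamma}
The group $\Gamma$ is a finite $p$-group, stable under $G$ and contained in the kernel of the reduction map $J(L)\to J(k)$. If $T_P$ has more than one point, then $\Gamma\ne0$.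
\end{lemma}

\begin{proof}
The group $G$ permutes the generators. A generator has the form $[\sigma P-\sigma'P]=\sigma'[\sigma'^{-1}\sigma P-P]$, which is torsion by hypothesis, so $\Gamma$ is finitely generated and torsion, hence finite. Each generator reduces to $[\bar P-\bar P]=0$. For $n$ prime to $p$ the scheme $J[n]$ is finite \'etale over $W$, so two $R$-points of it with the same reduction coincide; hence the kernel of reduction has no torsion of order prime to $p$, and $\Gamma$ is a $p$-group. Finally, if $P'\ne P''$ and $P'-P''$ were principal, there would be a morphism of degree $1$ from $X_{\overline E}$ to $\mathbb P^1$, which is impossible for $g\ge1$.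
\end{proof}

In particular $\Gamma$ is a module over $\mathbb Z_p$.

\section{Principal divisors in a residue disk}\label{sec:poles}

The hypothesis $g\ge2$ enters through one elementary property of the pointed curve $(\bar X,\bar P)$. Call an integer $m\ge1$ a \emph{pole number} if some rational function on $\bar X$ is regular outside $\bar P$ and has a pole of order exactly $m$ at $\bar P$, and a \emph{gap} otherwise.

\begin{lemma}\label{lem:gaps}
The integer $1$ is not a pole number, and $2$ and $3$ are not both pole numbers.
\end{lemma}

\begin{proof}
Put $\ell(n)=\dim H^0(\bar X,\mathcal O(n\bar P))$. Then $\ell(0)=1$, and $\ell(n)-\ell(n-1)$ is $1$ if $n$ is a pole number and $0$ if $n$ is a gap. By Riemann--Roch, $\ell(n)=n+1-g$ for large $n$, so there are exactly $g\ge2$ gaps. Multiplying functions shows that the pole numbers are closed under addition. If $1$ were a pole number there would be no gap. If $2$ and $3$ were pole numbers, so would be every $m\ge2$, and there would be at most one gap.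
\end{proof}

To use the lemma we need a source of pole numbers. It comes from functions on $X_L$ whose zeros and poles all reduce to $\bar P$. Such a function $f$, suitably scaled, reduces to a function on $\bar X$ with no zeros or poles away from $\bar P$, which is constant. Subtracting a lift of the constant, dividing by $\varpi$ and reducing again, we either find another constant, and repeat, or we find a nonconstant function with a pole at $\bar P$ only. The next lemma computes the order of this pole.

Let $\mathcal O$ be the local ring of $\mathcal X_R=\mathcal X\otimes_WR$ at $\bar P$, and let $t\in\mathcal O$ be an element whose reduction is a local parameter of $\bar X$ at $\bar P$; we call $t$ a \emph{coordinate}. Since $\mathcal X_R$ is smooth over $R$ of relative dimension $1$, the completion of $\mathcal O$ is $R[[t]]$. A point $P'\in X(L)$ reducing to $\bar P$ is a local $R$-algebra homomorphism $\mathcal O\to R$. It extends uniquely to $R[[t]]$, so it is determined by the image $t(P')\in\mathfrak m$ of $t$. Let $Z(P')\subset\mathcal X_R$ be the section defined by $P'$. Its ideal in $\mathcal O$ is generated by $t-t(P')$,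 because this holds in $R[[t]]$, which is faithfully flat over $\mathcal O$.

\begin{lemma}\label{lem:key}
Let $P_0,\dots,P_r\in X(L)$ be points, not necessarily distinct, that reduce to $\bar P$. Put $a_i=t(P_i)$, let $n_0,\dots,n_r$ be integers with $\sum n_i=0$, and write
\[
\Lambda(Y)=\prod_{i}(1-a_iY)^{n_i}=1+\sum_{m\ge1}\lambda_mY^m\in R[[Y]].
\]
\begin{itemize}
\item[(a)] We have $v(\lambda_m)\ge m\min_iv(a_i)$ for all $m\ge1$. Hence, if $\Lambda\ne1$, the numbers $\rho=\min_mv(\lambda_m)$ and $m_0=\max\{m:v(\lambda_m)=\rho\}$ exist, and $1\le\rho<\infty$.
\item[(b)] If $\sum n_iP_i$ is principal on $X_L$ and $\Lambda\ne1$, then $m_0$ is a pole number.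
\end{itemize}
\end{lemma}

\begin{proof}
(a) Expanding each factor by the binomial series shows that $\lambda_m$ is a homogeneous polynomial of degree $m$ in the $a_i$ with integer coefficients. As $v(a_i)\ge1$, we get $v(\lambda_m)\ge m$, so $v(\lambda_m)\to\infty$.

(b) Let $f\in L(X)^*$ have divisor $\sum n_iP_i$. The scheme $\mathcal X_R$ is regular, and its special fiber $\bar X$ is irreducible and is the divisor of $\varpi$. After multiplying $f$ by a power of $\varpi$, the divisor of $f$ on $\mathcal X_R$ is therefore $\sum n_iZ(P_i)$. Put $U=\mathcal X_R\setminus\bigcup_iZ(P_i)$, an open subscheme with special fiber $\bar X\setminus\bar P$. Then $f\in\Gamma(U,\mathcal O_U)$, and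
\[
f=u\prod_i(t-a_i)^{n_i}\qquad\text{with }u\in\mathcal O^*\subset R[[t]]^*,
\]
because the quotient of $f$ by the product has trivial divisor on the spectrum of the normal ring $\mathcal O$.

We need a ring in which functions on $U$ have Laurent expansions in $t$ that are compatible with reduction. Let
\[
\mathcal R=\Big\{\sum_{i\in\mathbb Z}c_it^i\ :\ c_i\in R,\ c_i\to0\text{ as }i\to-\infty\Big\},
\]
the $\varpi$-adic completion of $R[[t]][1/t]$. It has no $\varpi$-torsion, $\mathcal R/\varpi\mathcal R=k((t))$, and $\varpi^j\mathcal R\cap R[[t]]=\varpi^jR[[t]]$, as one sees on coefficients. Each $t-a_i=t(1-a_it^{-1})$ is invertible in $\mathcal R$, the inverse of the second factor being $\sum_{m\ge0}a_i^mt^{-m}$, which lies in $\mathcal R$ because $a_i\in\mathfrak m$. The preimage of $U$ in $\operatorname{Spec}\mathcal O$ is the locus where $\prod(t-a_i)$ is invertible, so there are ring homomorphisms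
\[
\Gamma(U,\mathcal O_U)\longrightarrow\mathcal O\Big[\frac1{\prod(t-a_i)}\Big]\longrightarrow\mathcal R .
\]
Modulo $\varpi$ the second map becomes the expansion $k(\bar X)\to k((t))$ at $\bar P$. So if $h\in\Gamma(U,\mathcal O_U)$ has reduction $\bar h$, a regular function on $\bar X\setminus\bar P$, then the expansion of $\bar h$ at $\bar P$ is the image of $h$ in $\mathcal R/\varpi\mathcal R$. Since $\sum n_i=0$, the powers of $t$ cancel and we have in $\mathcal R$
\begin{equation}\label{eq:expansion}
f=u\,\Lambda(t^{-1})=u+u\sum_{m\ge1}\lambda_mt^{-m}.
\end{equation}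

We show by induction on $j$, for $0\le j\le\rho$, that $f=c_j+\varpi^jh_j$ with $c_j\in R$ and $h_j\in\Gamma(U,\mathcal O_U)$. For $j=0$ take $c_0=0$, $h_0=f$. Suppose that $c_j,h_j$ are given, with $j\le\rho$. By \eqref{eq:expansion},
\[
\varpi^jh_j=(u-c_j)+\varpi^j\,u\sum_{m\ge1}(\lambda_m\varpi^{-j})\,t^{-m}\qquad\text{in }\mathcal R,
\]
where $\lambda_m\varpi^{-j}\in R$ because $v(\lambda_m)\ge\rho\ge j$. Hence $u-c_j\in\varpi^j\mathcal R\cap R[[t]]$, say $u-c_j=\varpi^jw_j$ with $w_j\in R[[t]]$. Canceling $\varpi^j$ and reducing modulo $\varpi$ gives
\begin{equation}\label{eq:polar}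
\bar h_j=\bar w_j+\bar u\sum_{m\ge1}\overline{\lambda_m\varpi^{-j}}\;t^{-m}\qquad\text{in }k((t)),
\end{equation}
with $\bar w_j\in k[[t]]$ and $\bar u\in k[[t]]^*$. If $j<\rho$, the sum in \eqref{eq:polar} vanishes, so $\bar h_j$ is regular on all of $\bar X$ and is a constant $\bar d$ with $d\in R$. Then $h_j-d$ vanishes on the special fiber of $U$, whose ideal sheaf is generated by the nonzerodivisor $\varpi$. So $h_j-d=\varpi h_{j+1}$ with $h_{j+1}\in\Gamma(U,\mathcal O_U)$, and we put $c_{j+1}=c_j+\varpi^jd$. This completes the induction.

For $j=\rho$, the coefficient $\overline{\lambda_m\varpi^{-\rho}}$ is nonzero for $m=m_0$ and zero for $m>m_0$. By \eqref{eq:polar}, $\bar h_\rho$ is regular on $\bar X\setminus\bar P$ and has a pole of order exactly $m_0$ at $\bar P$.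
\end{proof}

\begin{example}
For the divisor $P_0-P_1$ with $P_0\ne P_1$ we have $\Lambda=(1-a_0Y)/(1-a_1Y)$ and $\lambda_m=(a_1-a_0)a_1^{m-1}$, so $m_0=1$. Lemmas~\ref{lem:gaps} and~\ref{lem:key} then say that $P_0-P_1$ is not principal. To reach $m_0=2$ or $3$, one needs divisors for which $\lambda_1=-\sum n_ia_i$ is unusually small.
\end{example}

The divisors that we shall construct are linear in the points, so it is the power sums
\[
S_m=\sum_in_ia_i^m
\]
that are easy to compute. From $\log\Lambda=\sum_i n_i\log(1-a_iY)=-\sum_mS_mY^m/m$ in $L[[Y]]$ we obtain, by exponentiating,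
\begin{equation}\label{eq:newton}
\lambda_1=-S_1,\qquad\lambda_2=\tfrac12\,(S_1^2-S_2),\qquad\lambda_3=-\tfrac13S_3+\tfrac12S_1S_2-\tfrac16S_1^3 .
\end{equation}
The denominators are units of $R$ because $p\ge5$. For $m\ge4$ we shall only need the bound in Lemma~\ref{lem:key}(a).

\section{A model case with $p=5$}\label{sec:model}

The mechanism of the proof is visible in the following situation. Let $p=5$ and suppose that $L=E(\pi)$ with $\pi^4=5$. Then $G$ is cyclic of order $4$; let $\tau$ be a generator, and let $\zeta=\tau(\pi)/\pi$, a primitive fourth root of unity. It lies in $\mathbb Z_5$, and $\zeta^2=-1$, $\zeta\equiv\pm2\pmod5$. Put $P_i=\tau^iP$ for $0\le i\le3$. We make two simplifying assumptions: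
\begin{itemize}
\item $\tau$ acts on the $\mathbb Z_5$-module $\Gamma$ as multiplication by $\zeta$;
\item there is a coordinate $t$ with $t(P_i)=\zeta^ia$, where $a\ne0$.
\end{itemize}
Put $s=v(a)$. We show that $2$ and $3$ are pole numbers, which contradicts Lemma~\ref{lem:gaps}.

\emph{The number $2$.} Let $D=P_0-P_1+P_2-P_3$. Then $\tau D=-D$ as divisors, while $\tau[D]=\zeta[D]$ in $\Gamma$. So $(\zeta+1)[D]=0$, and $\zeta+1$ is a unit of $\mathbb Z_5$. Hence $D$ is principal. Here
\[
\Lambda=\frac{(1-aY)(1+aY)}{(1-\zeta aY)(1+\zeta aY)}=\frac{1-a^2Y^2}{1+a^2Y^2}=1-2a^2Y^2+2a^4Y^4-\cdots,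
\]
so $\rho=2s$ and $m_0=2$.

\emph{The number $3$.} Consider $y=[P_0-P_2]+\zeta\,[P_1-P_3]\in\Gamma$. Since $\tau[P_0-P_2]=[P_1-P_3]$ and $\tau[P_1-P_3]=-[P_0-P_2]$, we find $\tau y=[P_1-P_3]-\zeta[P_0-P_2]=-\zeta y$. By assumption $\tau y=\zeta y$, so $2\zeta y=0$ and $y=0$. The coefficient $\zeta$ is not an integer, but $\Gamma$ is finite: choose $M$ with $5^M\Gamma=0$ and $v(5^M)>3s$, and an integer $n\equiv\zeta\pmod{5^M}$. Then $D'=(P_0-P_2)+n(P_1-P_3)$ is principal, and its power sums are
\[
S_1=2a(1+n\zeta)\equiv0,\qquad S_2=0,\qquad S_3=2a^3(1+n\zeta^3)\equiv4a^3\pmod{5^M}.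
\]
By \eqref{eq:newton}, $v(\lambda_1)>3s$, $v(\lambda_2)>3s$ and $v(\lambda_3)=3s$, while $v(\lambda_m)\ge4s$ for $m\ge4$. So $\rho=3s$ and $m_0=3$.

In both computations the divisor is an eigenvector of $\tau$, with eigenvalue $\zeta^2$ or $\zeta^3=-\zeta$. It is principal because this eigenvalue does not occur in $\Gamma$, and it detects $a^2$ or $a^3$ because $\tau$ multiplies these elements by the same eigenvalue. Four things change in general. The eigenvalues of $\tau$ on $\Gamma$ have to be determined; this is where Raynaud's theorem is needed. They need not lie in $\mathbb Z_p$, so an eigenvector must be replaced by a sum over Frobenius conjugates in order to have coefficients in $\mathbb Z_p$. The coordinate of $P$ need not be an eigenvector of $\tau$, and its nonleading components have to be controlled. Finally, $G$ may have elements of order $p$.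

\section{Characters of tame inertia on $\Gamma$}\label{sec:chars}

\subsection*{A generator of tame inertia}
Recall the structure of $I$. The fields $E(p^{1/m})$ with $m$ prime to $p$ are cyclic of degree $m$ over $E$. The subgroup $I_1\subset I$ fixing all of them is the wild inertia subgroup, a normal pro-$p$ subgroup, and $I/I_1\cong\prod_{\ell\ne p}\mathbb Z_\ell$ is procyclic. Let $G_1$ be the image of $I_1$ in $G$. It is a normal $p$-subgroup, and $G/G_1$ is a quotient of $I/I_1$.

\begin{lemma}\label{lem:tau}
There is $\sigma\in I$ whose image generates $I/I_1$ topologically and whose restriction $\tau=\sigma|_L$ has order $e$ prime to $p$. The image of $\tau$ generates $G/G_1$.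
\end{lemma}

\begin{proof}
Let $\sigma_0\in I$ map to a topological generator of $I/I_1$, and let $p^b$ be the largest power of $p$ dividing the order of $\sigma_0|_L$. Put $\sigma=\sigma_0^{p^b}$. Then $\sigma|_L$ has order prime to $p$, and $\sigma$ still generates $I/I_1$ topologically because $p^b$ is a unit in $\prod_{\ell\ne p}\mathbb Z_\ell$. The last statement follows since $I/I_1\to G/G_1$ is onto.
\end{proof}

Fix $\sigma$, $\tau$, $e$ as in the lemma. A \emph{character} always means a homomorphism $\chi\colon\langle\tau\rangle\to\mu_e(W)$; it is determined by $\chi(\tau)$, or by the reduction of $\chi(\tau)$ in $k$. The trivial character is written $\mathbf 1$. Since $e$ is a unit of $W$, every $W[\langle\tau\rangle]$-module $N$ is the direct sum of its eigenspaces $N_\chi=\{y:\tau y=\chi(\tau)y\}$, and the component of $y\in N$ in $N_\chi$ is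
\begin{equation}\label{eq:proj}
y_\chi=\frac1e\sum_{0\le i<e}\chi(\tau)^{-i}\,\tau^iy .
\end{equation}
The functor $N\mapsto N_\chi$ is exact, being given by an idempotent of $W[\langle\tau\rangle]$. We shall apply this to two modules, $W\otimes_{\mathbb Z_p}\Gamma$ and $R$, and compare the results. Let
\[
\Xi=\{\chi:(W\otimes_{\mathbb Z_p}\Gamma)_\chi\ne0\}
\]
be the set of characters that occur in $\Gamma$.

\begin{lemma}\label{lem:frob}
A character $\chi$ lies in $\Xi$ if and only if $\chi^p$ does.
\end{lemma}

\begin{proof}
The additive bijection $\phi\otimes1$ of $W\otimes\Gamma$ commutes with $\tau$, and $\phi(\chi(\tau))=\chi(\tau)^p$. So it maps $(W\otimes\Gamma)_\chi$ injectively into $(W\otimes\Gamma)_{\chi^p}$, and $\chi\mapsto\chi^p$ maps $\Xi$ to itself. This map is a permutation of the finite group of characters, whose order $e$ is prime to $p$; so it permutes $\Xi$ and its complement separately.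
\end{proof}

\subsection*{Raynaud's theorem}
For $d\ge1$ choose $\pi_d\in\overline E$ with $\pi_d^{p^d-1}=p$. The \emph{fundamental character} of level $d$ is
\[
\psi_d\colon I\to\mu_{p^d-1}(W)\cong\mathbb F_{p^d}^*,\qquad\psi_d(\sigma')=\sigma'(\pi_d)/\pi_d .
\]
It does not depend on the choice of $\pi_d$, because $\mu_{p^d-1}\subset E$. It is trivial on $I_1$, and it is onto because $Y^{p^d-1}-p$ is an Eisenstein polynomial. We use Raynaud's theorem in the case of absolute ramification index $1$.

\begin{theorem}[{\cite[Th.~3.4.3 and Cor.~3.4.4]{raynaud}}]\label{thm:raynaud}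
Let $H$ be a finite flat commutative group scheme of $p$-power order over $W$. Every simple subquotient $V$ of the $I$-module $H(\overline E)$ is a one-dimensional vector space over a field with $p^d$ elements for some $d\ge1$, on which $I$ acts through the character $\psi_d^{\,\varepsilon_0+\varepsilon_1p+\dots+\varepsilon_{d-1}p^{d-1}}$ for some $\varepsilon_i\in\{0,1\}$.
\end{theorem}

The identification of the coefficient field with $\mathbb F_{p^d}\subset k$ is only defined up to Frobenius; changing it permutes the $\varepsilon_i$ cyclically. The model case of Section~\ref{sec:model} has $d=1$, $\varepsilon_0=1$.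

If $p^M\Gamma=0$, then $\Gamma$ is an $I$-submodule of $J[p^M](\overline E)$, and $J[p^M]$ is finite and flat over $W$ because $J$ is an abelian scheme. So the theorem applies to the simple subquotients of $\Gamma$. To compare characters of different levels we pass to a common level. Let $n\ge1$ be divisible by all the levels $d$ that occur in a composition series of the $I$-module $\Gamma$, and put
\[
q=p^n,\qquad\zeta=\psi_n(\sigma)\in\mu_{q-1}(W),\qquad\mathfrak B=\Big\{\sum_{0\le i<n}\varepsilon_ip^i\ :\ \varepsilon_i\in\{0,1\}\Big\}.
\]
The root of unity $\zeta$ is \emph{primitive} of order $q-1$, because $\psi_n$ is onto, factors through $I/I_1$, and $\sigma$ generates $I/I_1$ topologically.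

\begin{proposition}\label{prop:digits}
For every $\chi\in\Xi$ there is $B\in\mathfrak B$ with $\chi(\tau)=\zeta^B$.
\end{proposition}

\begin{proof}
The functor $N\mapsto(W\otimes_{\mathbb Z_p}N)_\chi$ is exact, so there is a simple quotient $V$ in the composition series of $\Gamma$ with $(W\otimes V)_\chi\ne0$. As $pV=0$, we have $W\otimes V=k\otimes_{\mathbb F_p}V$, and as $\Gamma\subset J(L)$, the elements $\sigma$ and $\tau$ act in the same way. So the reduction of $\chi(\tau)$ is an eigenvalue of $\sigma$ on $k\otimes_{\mathbb F_p}V$.

Let $d$ and $\varepsilon_0,\dots,\varepsilon_{d-1}$ be attached to $V$ by Theorem~\ref{thm:raynaud}. Since $\pi_n^{(q-1)/(p^d-1)}$ is a possible choice of $\pi_d$, we have $\psi_d=\psi_n^{1+p^d+\dots+p^{n-d}}$. So $\sigma$ acts on $V$ as multiplication by the element $\bar\zeta^{B_0}$ of $\mathbb F_{p^d}$, where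
\[
B_0=(\varepsilon_0+\dots+\varepsilon_{d-1}p^{d-1})(1+p^d+\dots+p^{n-d}).
\]
The base-$p$ digits of $B_0$ are the $\varepsilon_i$ repeated $n/d$ times, so $B_0\in\mathfrak B$. Now $k\otimes_{\mathbb F_p}\mathbb F_{p^d}$ is the product of $d$ copies of $k$, one for each embedding $\mathbb F_{p^d}\to k$, so the eigenvalues of $\sigma$ are the conjugates $\bar\zeta^{B_0p^l}$. Because $p^n\equiv1\pmod{q-1}$, multiplying $\sum b_ip^i$ by $p$ modulo $q-1$ rotates the digits $b_0,\dots,b_{n-1}$ cyclically, and $\mathfrak B$ is stable under rotation. So the reduction of $\chi(\tau)$ is $\bar\zeta^B$ with $B\in\mathfrak B$, and $\chi(\tau)=\zeta^B$ since reduction is injective on roots of unity of order prime to $p$.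
\end{proof}

\begin{corollary}\label{cor:digits}
Let $\chi_0\in\Xi$ with $\chi_0\ne\mathbf1$.
\begin{itemize}
\item[(a)] For $j\in\{2,3\}$ we have $\chi_0^j\ne\mathbf1$ and $\chi_0^j\notin\Xi$.
\item[(b)] For all $l\ge0$ and $\chi_1,\chi_2\in\Xi$ we have $\chi_0^{3p^l}\ne\chi_1\chi_2$.
\end{itemize}
\end{corollary}

\begin{proof}
Consider the integers $\sum_{i<n}b_ip^i$ with $0\le b_i\le3$. Since $p\ge5$, the $b_i$ are the base-$p$ digits of such an integer, and the integer is at most $3(q-1)/(p-1)<q-1$. As $\zeta$ has order $q-1$, different strings $(b_i)$ give different powers of $\zeta$.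

Write $\chi_0(\tau)=\zeta^B$ with $B\in\mathfrak B$; then $B\ne0$. The value $\chi_0^j(\tau)=\zeta^{jB}$ has a string with entries in $\{0,j\}$, at least one of them equal to $j$. The trivial character and the elements of $\Xi$ have strings with entries in $\{0,1\}$, which proves (a). A product $\chi_1\chi_2$ has a string with entries in $\{0,1,2\}$, which proves (b) for $l=0$. The general case follows by applying this to $\chi_0^{p^l}$, which is nontrivial and lies in $\Xi$ by Lemma~\ref{lem:frob}.
\end{proof}

\section{Tame inertia fixes the orbit}\label{sec:tame}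

\begin{proposition}\label{prop:tame}
We have $\tau P'=P'$ for every $P'\in T_P$.
\end{proposition}

The proof occupies this section. The objects $T_P$, $L$, $G$, $\Gamma$, $\tau$, $\Xi$ depend only on the orbit, and every point of the orbit satisfies the hypothesis of Theorem~\ref{thm:local}. So it suffices to assume $\tau P\ne P$ and derive a contradiction.

\subsection*{Characters and valuations in $R$}
In the model case the coordinate of $P$ was an eigenvector of $\tau$. In general it has several components, and the following lemma shows that they cannot cancel.

\begin{lemma}\label{lem:val}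
Nonzero elements of $R_\chi$ and $R_{\chi'}$ with $\chi\ne\chi'$ have different valuations. Hence, for $y\in R$ and any set $Z$ of characters,
\[
v\Big(\sum_{\chi\in Z}y_\chi\Big)=\min_{\chi\in Z}v(y_\chi),\qquad\text{and in particular}\qquad v(y)=\min_\chi v(y_\chi).
\]
\end{lemma}

\begin{proof}
Let $\theta\in k^*$ be the residue of $\tau(\varpi)/\varpi$. If $0\ne y\in R_\chi$, write $y=\varpi^{v(y)}w$ with $w\in R^*$. Since $\tau$ acts trivially on $k$, we have $\tau(w)/w\equiv1\pmod{\mathfrak m}$, so $\chi(\tau)=\tau(y)/y$ has residue $\theta^{v(y)}$. Thus $v(y)$ determines $\chi$. The valuation of a sum of elements with distinct valuations is the smallest of them.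
\end{proof}

\subsection*{The coordinate}
The relations below exist only for nontrivial characters, because a principal divisor has degree $0$. We therefore remove the trivial component of the coordinate of $P$ by a translation. Start with a coordinate $t_0$ in the local ring of $\mathcal X$ itself at $\bar P$. It is defined over $W$, so $t_0(\tau^iP)=\tau^i(t_0(P))$. Let $b$ be the component of $t_0(P)$ for the trivial character; then $b\in\mathfrak m$ and $\tau b=b$. Put $t=t_0-b\in\mathcal O$ and $a=t(P)$. Then $t$ is a coordinate, and
\[
t(\tau^iP)=\tau^i(a)\quad\text{for all }i,\qquad a_{\mathbf1}=0 .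
\]
If $a$ were $0$, then $\tau P$ and $P$ would have the same coordinate; so $a\ne0$. Put $s=v(a)\ge1$. Then $v(\tau^ia)=s$ for all $i$. By Lemma~\ref{lem:val} there is a unique character $\chi_0$ with $v(a_{\chi_0})=s$, all other components have valuation greater than $s$, and $\chi_0\ne\mathbf1$ because $a_{\mathbf1}=0$. We call $\chi_0$ the \emph{leading character}.

\begin{lemma}\label{lem:leading}
For $j\ge1$, all components of $a^j$ have valuation at least $js$, and $v\big((a^j)_{\chi_0^j}\big)=js$.
\end{lemma}

\begin{proof}
The first statement follows from Lemma~\ref{lem:val}. Write $a=a_{\chi_0}+a'$ with $v(a')>s$. Then $a^j=a_{\chi_0}^j+z$ with $v(z)>js$. Now $a_{\chi_0}^j$ lies in $R_{\chi_0^j}$ and has valuation $js$, while all components of $z$ have valuation greater than $js$.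
\end{proof}

\subsection*{Relations from missing characters}
For a character $\chi$ let $\Omega(\chi)=\{\chi^{p^l}:l\ge0\}$ be its orbit under $\chi\mapsto\chi^p$, and for $m\ge1$ put
\[
\mu_m(\chi)=\min_{\chi'\in\Omega(\chi)}v\big((a^m)_{\chi'}\big).
\]
Call $\chi$ \emph{missing} if $\chi\ne\mathbf1$ and $\chi\notin\Xi$. By Lemma~\ref{lem:frob}, if $\chi$ is missing then so is every element of $\Omega(\chi)$.

\begin{lemma}\label{lem:rel}
Let $\chi$ be a missing character. There are integers $n_0,\dots,n_{e-1}$ with $\sum n_i=0$ such that $D_\chi=\sum n_i\,\tau^iP$ is principal on $X_L$ and the power sums $S_m=\sum n_i\,\tau^i(a)^m$ satisfy, for all $m\ge1$,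
\begin{equation}\label{eq:powersums}
v(S_m)=\mu_m(\chi)\ \text{ if }\mu_m(\chi)\le3s,\qquad v(S_m)>3s\ \text{ if }\mu_m(\chi)>3s .
\end{equation}
\end{lemma}

\begin{proof}
For $\chi'\in\Omega(\chi)$ put
\[
y(\chi')=\sum_{0\le i<e}\chi'(\tau)^{-i}\otimes[\tau^iP-P]\in W\otimes\Gamma .
\]
Since $\chi'\ne\mathbf1$, we have $\sum_i\chi'(\tau)^{-i}=0$. Writing $\tau[\tau^iP-P]=[\tau^{i+1}P-P]-[\tau P-P]$ and shifting the index modulo $e$, we get
\[
\tau\,y(\chi')=\sum_i\chi'(\tau)^{-i}\otimes[\tau^{i+1}P-P]-\Big(\sum_i\chi'(\tau)^{-i}\Big)\otimes[\tau P-P]=\chi'(\tau)\,y(\chi').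
\]
So $y(\chi')\in(W\otimes\Gamma)_{\chi'}$, which is $0$ because $\chi'\notin\Xi$.

To descend to $\Gamma$, sum over the orbit. Put $N_i=\sum_{\chi'\in\Omega(\chi)}\chi'(\tau)^{-i}$. The Frobenius $\phi$ permutes the terms, so $N_i\in\mathbb Z_p$, and $\sum_iN_i=0$. The image of $\sum_iN_i[\tau^iP-P]\in\Gamma$ in $W\otimes\Gamma$ is $\sum_{\chi'}y(\chi')=0$. The map $\Gamma\to W\otimes\Gamma$ is injective because $W$ is faithfully flat over $\mathbb Z_p$, so $\sum_iN_i[\tau^iP-P]=0$ in $\Gamma$.

Choose $M$ with $p^M\Gamma=0$ and $v(p^M)>3s$. Choose integers $n_i\equiv N_i\pmod{p^M}$ for $1\le i<e$ and put $n_0=-\sum_{i\ge1}n_i$; then also $n_0\equiv N_0$. The divisor $D_\chi=\sum n_i(\tau^iP-P)$ has class $0$ in $J(L)$, so it is principal over $\overline E$. It is then principal on $X_L$: a divisor $D$ of degree $0$ is principal exactly when $H^0(\mathcal O(D))\ne0$, and this condition is invariant under extension of the ground field. Finally, by \eqref{eq:proj},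
\[
S_m\equiv\sum_iN_i\,\tau^i(a^m)=\sum_{\chi'\in\Omega(\chi)}\ \sum_i\chi'(\tau)^{-i}\tau^i(a^m)=e\sum_{\chi'\in\Omega(\chi)}(a^m)_{\chi'}\pmod{p^MR}.
\]
The right side has valuation $\mu_m(\chi)$ by Lemma~\ref{lem:val}, and \eqref{eq:powersums} follows from $v(p^M)>3s$.
\end{proof}

We apply Lemma~\ref{lem:key} to $D_\chi$, with $P_i=\tau^iP$ and $a_i=\tau^i(a)$. The points $P_i$ may repeat, which the lemma allows. In each application $v(\lambda_m)\ge ms$ for all $m$.

\subsection*{Step 1: missing components of $a$ are small}
\emph{If $\chi$ is missing, then $v(a_\chi)\ge2s$.} Otherwise $\mu_1(\chi)<2s$, and for the divisor $D_\chi$ we get $v(\lambda_1)=v(S_1)<2s$ from \eqref{eq:newton} and \eqref{eq:powersums}, while $v(\lambda_m)\ge2s$ for $m\ge2$. Then $m_0=1$, and $1$ is a pole number, contrary to Lemma~\ref{lem:gaps}.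

Two consequences will be used. First, since $v(a_{\chi_0})=s<2s$ and $\chi_0\ne\mathbf1$, the leading character lies in $\Xi$. By Corollary~\ref{cor:digits}(a), $\chi_0^2$ and $\chi_0^3$ are missing. Second, if $\chi$ is missing, Step~1 applies to all elements of $\Omega(\chi)$, so $\mu_1(\chi)\ge2s$ and, by \eqref{eq:powersums},
\begin{equation}\label{eq:S1}
v(S_1)\ge2s\qquad\text{for the divisor }D_\chi .
\end{equation}

\subsection*{Step 2: the number $2$ is a pole number}
Take $\chi=\chi_0^2$. By Lemma~\ref{lem:leading}, $\mu_2(\chi)=2s$, so $v(S_2)=2s$. By \eqref{eq:S1}, $v(\lambda_1)\ge2s$ and $v(S_1^2)\ge4s$, so $v(\lambda_2)=2s$ by \eqref{eq:newton}. For $m\ge3$ we have $v(\lambda_m)\ge3s$. Thus $\rho=2s$ and $m_0=2$, and Lemma~\ref{lem:key} applies.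

This alone is no contradiction: $2$ is a pole number at the point at infinity of $y^2=f(x)$ when $\deg f$ is odd.

\subsection*{Step 3: the number $3$ is a pole number}
Take $\chi=\chi_0^3$. By Lemma~\ref{lem:leading}, $\mu_3(\chi)=3s$, so $v(S_3)=3s$. The difficulty is $\lambda_2$. In the model case $S_2$ vanished, but now $a^2$ contains products of two different components of $a$; if one of them contributed to $S_2$ with valuation below $3s$, Lemma~\ref{lem:key} could merely return $m_0=2$ again. Part (b) of Corollary~\ref{cor:digits} excludes this.

We claim that $v(S_2)\ge3s$. Otherwise, by \eqref{eq:powersums}, there is $\chi'=\chi_0^{3p^l}$ such that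
\[
(a^2)_{\chi'}=\sum_{\chi_1\chi_2=\chi'}a_{\chi_1}a_{\chi_2}
\]
has valuation less than $3s$, so $v(a_{\chi_1})+v(a_{\chi_2})<3s$ for some pair with $\chi_1\chi_2=\chi'$. Both valuations are at least $s$, hence both are less than $2s$. Since $a_{\mathbf1}=0$, neither character is trivial, and by Step~1 neither is missing. So $\chi_1,\chi_2\in\Xi$, contrary to Corollary~\ref{cor:digits}(b). This proves the claim.

With \eqref{eq:S1} we get $v(S_1^2)\ge4s$, $v(S_1S_2)\ge5s$ and $v(S_1^3)\ge6s$. By \eqref{eq:newton},
\[
v(\lambda_2)\ge3s,\qquad v(\lambda_3)=3s,\qquad v(\lambda_m)\ge4s\ \text{ for }m\ge4 .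
\]
If $v(\lambda_1)<3s$, then $m_0=1$, which Lemma~\ref{lem:gaps} excludes. So $v(\lambda_1)\ge3s$, $\rho=3s$ and $m_0=3$, and Lemma~\ref{lem:key} applies.

Steps 2 and 3 contradict Lemma~\ref{lem:gaps}. This proves Proposition~\ref{prop:tame}. \qed

\section{Wild inertia and the end of the proof}\label{sec:wild}

Once $G$ is known to be a $p$-group, it has a nonzero fixed vector in any nonzero finite $p$-group on which it acts. Applied to $\Gamma$, this gives a point of order $p$ that is rational over $E$ and reduces to $0$. Over the absolutely unramified ring $W$ there is no such point.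

\begin{lemma}\label{lem:formal}
The kernel of the reduction map $J(E)=J(W)\to J(k)$ contains no $x\ne0$ with $px=0$.
\end{lemma}

\begin{proof}
Choose coordinates $x=(x_1,\dots,x_g)$ on the formal group $\widehat J$ over $W$, the completion of $J$ along the zero section. They identify the kernel of reduction with the set $(pW)^g$, and multiplication by $p$ is given by a vector of power series $[p](x)=px+(\text{terms of degree}\ge2)$ over $W$. Modulo $p$, the map $[p]$ kills the invariant differentials, since $[p]^*\omega=p\,\omega$, and these generate the module of all differentials. So all partial derivatives of $[p]$ vanish modulo $p$, and $[p]$ modulo $p$ is a vector of power series in $x_1^p,\dots,x_g^p$ without constant term. Lifting it to $W$, we can write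
\[
[p](x)=px+pA(x)+B(x),
\]
where $A$ has only terms of degree at least $2$ and $B$ only terms of degree at least $p$.

Let $0\ne x\in(pW)^g$, and let $r\ge1$ be the minimum of the $p$-adic valuations of the $x_i$. Then $pA(x)\equiv0\pmod{p^{1+2r}}$ and $B(x)\equiv0\pmod{p^{pr}}$. Since $1+2r\ge r+2$ and $pr\ge3r\ge r+2$, both terms vanish modulo $p^{r+2}$. But some coordinate of $px$ has valuation $r+1$. Hence $[p](x)\ne0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
By Proposition~\ref{prop:tame}, $\tau$ fixes $T_P$ pointwise, and $G$ acts faithfully on $T_P$, so $\tau=1$. By Lemma~\ref{lem:tau}, $G=G_1$ is a $p$-group. Suppose $G\ne1$. Then $T_P$ has more than one point, so $\Gamma\ne0$ by Lemma~\ref{lem:gamma}, and the subgroup $\Gamma[p]$ of elements killed by $p$ has order a positive power of $p$. The orbits of $G$ on $\Gamma[p]$ have $p$-power order, so the number of fixed points is divisible by $p$; as $0$ is fixed, there is a fixed point $x\ne0$. Then $x\in J(L)^G=J(E)$, $px=0$, and $x$ reduces to $0$, contrary to Lemma~\ref{lem:formal}. Hence $G=1$, $L=E$, and $P\in X(E)$.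
\end{proof}

By Section~\ref{sec:local}, this also completes the proof of Theorem~\ref{thm:main}.

\section{Complements}\label{sec:compl}

The results of this section are not used in the proof of Theorem~\ref{thm:main}.

\subsection*{Reduction is injective on the packet}

\begin{corollary}
In the situation of Theorem~\ref{thm:main}, reduction at any prime of $\overline K$ above $\mathfrak P$ is injective on $T$.
\end{corollary}

\begin{proof}
With $E$ and $\mathcal X$ as in the deduction of Theorem~\ref{thm:main}, we have $T\subset C(E)$. Suppose that $P\ne Q$ in $T$ have the same reduction. Then $[P-Q]$ is a torsion element of $J(E)$ in the kernel of reduction. As in the proof of Lemma~\ref{lem:gamma}, it is nonzero and its order is a power of $p$. A suitable multiple has order $p$, contrary to Lemma~\ref{lem:formal}.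
\end{proof}

\subsection*{None of the conditions on $\mathfrak P$ can be dropped}
Condition (i) is what makes the base ring $W$ absolutely unramified; this is used in Theorem~\ref{thm:raynaud} and in Lemma~\ref{lem:formal}. Condition (ii) provides the models $\mathcal X$ and $J$. Condition (iii) is used in full in Corollary~\ref{cor:digits} and in \eqref{eq:newton}; Lemma~\ref{lem:formal} needs only $p\ge3$. In each of the following examples exactly one of the three conditions fails, and so does the conclusion of Theorem~\ref{thm:main}.

\begin{example}[Condition (iii), $p=2$]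
Let $C$ be the curve $y^2+y=x^5$ over $\mathbb Q$. Completing the square gives $(y+\frac12)^2=x^5+\frac14$, so $g=2$. A proper model over $\mathbb Z_{(2)}$ is obtained by gluing this chart to $w^2+u^3w=u$ via $u=1/x$, $w=y/x^3$. It is smooth: in the first chart the $y$-derivative $2y+1$ is $1$ modulo $2$, and at the only point $\infty$ with $u=0$, namely $u=w=0$, the $u$-derivative of $w^2+u^3w-u$ is $-1$. So $C$ has good reduction at $2$. If $x_0^5=-\frac14$, the only point with $x=x_0$ is $P=(x_0,-\frac12)$, and $\operatorname{div}(x-x_0)=2P-2\infty$. So $P$ lies in the packet of the rational point $\infty$, which is stable under $G_{\mathbb Q}$. But $P$ is ramified at $2$, because $x_0$ has $2$-adic valuation $-\frac25$. For $p=2$ all digits are $0$ or $1$, so Proposition~\ref{prop:digits} excludes no character.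
\end{example}

\begin{example}[Condition (iii), $p=3$, and condition (i), $p\ge5$]
Let $p\ge3$, let $\zeta_p$ be a primitive $p$-th root of unity, and put
\[
K=\mathbb Q(\zeta_p+\zeta_p^{-1}),\qquad\eta=\zeta_p-\zeta_p^{-1},\qquad\xi=\eta^p .
\]
The nontrivial automorphism of $\mathbb Q(\zeta_p)/K$ negates $\eta$ and $\xi$, and $\eta=\zeta_p^{-1}(\zeta_p^2-1)$ is a uniformizer at the prime of $\mathbb Q(\zeta_p)$ above $p$, where $p$ has valuation $p-1$. We want a plane curve on which the line $x=\xi$ has contact of order $p$ at $P=(\xi,\eta)$, and the conjugate line $x=-\xi$ has contact of order $p$ at $P'=(-\xi,-\eta)$. So we expand $(y-\eta)^p$, replace $\eta^i$ by $\eta^{i-p}x$ in the terms with $i$ odd, and add a multiple of $x^2-\xi^2$ to make the reduction smooth. Let $C$ be the plane curve of degree $p+1$ with affine equation $F=0$, where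
\[
F=\sum_{\substack{0\le i<p\\ i\text{ even}}}\binom pi\eta^iy^{p-i}-\sum_{\substack{0<i<p\\ i\text{ odd}}}\binom pi\eta^{i-p}\,x\,y^{p-i}-x+(x^2-\eta^{2p})(x^{p-2}+x^{p-1}).
\]

\emph{Good reduction.} Only even powers of $\eta$ occur, so $F$ has coefficients in $K$. They are integral at the prime $\mathfrak P$ of $K$ above $p$: for odd $i<p$ the coefficient $\binom pi\eta^{i-p}$ has $\eta$-adic valuation $(p-1)+i-p=i-1\ge0$, with equality only for $i=1$. Modulo $\mathfrak P$,
\[
\bar F=y^p-c\,xy^{p-1}-x+x^p+x^{p+1},\qquad c=\overline{p\,\eta^{1-p}}\ne0,
\]
and $\bar F_y=c\,xy^{p-2}$, $\bar F_x=-c\,y^{p-1}-1+x^p$. At a singular affine point $\bar F_y=0$, so $x=0$ or $y=0$. If $x=0$, then $\bar F=y^p=0$ forces $y=0$, and $\bar F_x=-1\ne0$. If $y=0$, then $\bar F_x=0$ forces $x^p=1$, so $x=1$ and $\bar F=-1+1+1\ne0$. The only term of degree $p+1$ is $x^{p+1}$, so the only point on the line at infinity $z=0$ is $O=(0:1:0)$. There the $z$-derivative of the homogenized form is the value of $y^p-c\,xy^{p-1}+x^p$ at $(x,y)=(0,1)$, which is $1$. So the reduction is smooth, and $C$ is a smooth plane curve with good reduction at $\mathfrak P$,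 geometrically connected of genus $p(p-1)/2\ge3$.

\emph{A ramified packet.} By construction $F(\xi,y)=(y-\eta)^p$ and $F(-\xi,y)=(y+\eta)^p$. On the line $x=\pm\xi z$ the homogenized form restricts to $z(y\mp\eta z)^p$, so these lines cut out $pP+O$ and $pP'+O$, and
\[
\operatorname{div}\frac{x-\xi z}{x+\xi z}=p\,(P-P').
\]
The conjugates of $P$ over $K$ are $P$ and $P'$, and $P'\sim P$, so the packet of $P$ is stable under $G_K$. But $K(P)=K(\eta)=\mathbb Q(\zeta_p)$ is ramified over $K$ at $\mathfrak P$. For $p=3$ we have $K=\mathbb Q$, and only (iii) fails. For $p\ge5$ only (i) fails: the ramification index of $K/\mathbb Q$ at $\mathfrak P$ is $(p-1)/2$, which is $2$ for $p=5$.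

In this example inertia acts on the group generated by $[P-P']\ne0$ through the character of order $2$. Over $W$ this character has $\chi(\tau)=-1=\zeta^{(q-1)/2}$, and all digits of $(q-1)/2$ equal $(p-1)/2$. So Proposition~\ref{prop:digits} allows it for $p=3$, where its square is trivial and Corollary~\ref{cor:digits}(a) fails, and excludes it for $p\ge5$.
\end{example}

\begin{example}[Condition (ii)]
Let $p\ge7$ and let $C$ be the curve $y^2=x^5-p$ over $\mathbb Q$, of genus $2$. For $P=(p^{1/5},0)$ we have $\operatorname{div}(x-p^{1/5})=2P-2\infty$, so $P$ lies in the packet of the rational point $\infty$, which is stable under $G_{\mathbb Q}$, and $P$ is ramified at $p$. Conditions (i) and (iii) hold at $p$, so (ii) fails by Theorem~\ref{thm:main}.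
\end{example}

\begin{thebibliography}{9}

\bibitem{raynaud}
Raynaud, \emph{Sch\'emas en groupes de type $(p,\dots,p)$}, Bull. SMF 102 (1974).

\bibitem{packets}
\emph{Torsion points on curves},
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.aspm/1527702174}.

\end{thebibliography}
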